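\title{Binary unions of graphic matroids are graphic}

\begin{abstract}
The union of two matroids on a common ground set is the matroid whose independent sets are the unions of an independent set of the first and an independent set of the second. We prove Recski's conjecture that the union of two graphic matroids is either graphic or not binary. The proof is an induction on the number of elements that are non-loops of both matroids. If the union $M$ is binary and $e$ is such an element that is not a coloop of $M$, then turning $e$ into a loop in either of the two matroids gives a union that is again binary, and $M$ is assembled from minors of the two new unions by direct sums and series connections. The same argument characterizes the classes of matroids, closed under minors and adding loops, that contain all binary unions of their members; it shows that every binary union is built from loops and binary minors of the given matroids by direct sums and series connections; and it determines which connected binary matroids are unions of two matroids of positive rank.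
\end{abstract}

\section{The question and the results}\label{sec:intro}

All matroids in this paper are finite; the terminology is recalled in Section~\ref{sec:facts}. A matroid on a set $E$ is \emph{binary} if there are vectors $v_x$ $(x\in E)$ in a vector space over $\mathrm{GF}(2)$ such that a set $X\subseteq E$ is independent exactly when the family $(v_x)_{x\in X}$ is linearly independent. It is \emph{graphic} if it is the \emph{cycle matroid} $M(G)$ of a finite graph $G$ with edge set $E$, loops and parallel edges allowed: the independent sets of $M(G)$ are the edge sets that contain no circuit of $G$, where a loop is a circuit of length $1$ and two parallel edges form a circuit of length $2$. The \emph{union} $M_1\vee\dots\vee M_k$ of matroids $M_1,\dots,M_k$ on the same set $E$ is the matroid on $E$ whose independent sets are the sets that can be partitioned as $I_1\cup\dots\cup I_k$ with $I_i$ independent in $M_i$. For two graphs whose edges carry the same names, a set is independent in the union of the cycle matroids when it splits into a forest of the first graph and a forest of the second.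

Every graphic matroid is binary: assign to an edge with ends $u,w$ the sum of the unit vectors of $u$ and $w$ in $\mathrm{GF}(2)^{V(G)}$. The converse fails. The Fano matroid $F_7$, represented by the seven nonzero vectors of $\mathrm{GF}(2)^3$, has rank $3$ and no circuit with fewer than three elements. A graphic matroid with these two properties is the cycle matroid of a simple graph, which may be taken connected (identifying one vertex from each component does not change the circuits); such a graph has four vertices and at most six edges. So $F_7$ is not graphic.

Where do unions of graphic matroids lie with respect to these two classes? The case of rank one can be worked out completely. Write $U_{r,n}$ for the matroid on $n$ elements whose independent sets are the sets with at most $r$ elements.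

\begin{example}\label{ex:rankone}
Let $M_1,M_2$ have rank one and let $S_i$ be the set of non-loops of $M_i$. Both matroids are graphic: the elements of $S_i$ are parallel edges and the others are loops. The union has rank at most $2$, its non-loops are the elements of $S_1\cup S_2$, and two of them form a dependent pair exactly when both lie in $S_1-S_2$ or both lie in $S_2-S_1$. So the parallel classes of $M_1\vee M_2$ are $S_1-S_2$ and $S_2-S_1$, when these are nonempty, and the single elements of $S_1\cap S_2$. If there are at most three classes, place them along distinct sides of a triangle: the union is graphic. If there are four or more, then four elements from distinct classes form a copy of $U_{2,4}$, which is not binary, because a plane over $\mathrm{GF}(2)$ has only three nonzero vectors. For instance, $U_{1,4}\vee U_{1,4}=U_{2,4}$.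
\end{example}

In this example an element of $S_1\cap S_2$ has two ways of entering an independent set, and for that reason it is parallel to nothing in the union. A binary matroid has little room for elements in such free position, and in rank two the union is either graphic or already outside the binary matroids. The question is whether higher rank leaves a middle ground, that is, whether a binary matroid that is not graphic, such as $F_7$, can be a union of two graphic matroids. Recski conjectured in 1982 that it cannot (see \cite{problem}): \emph{the union of two graphic matroids on the same ground set is either graphic or not binary.} We prove this.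

\begin{theorem}\label{thm:main}
If $M_1,M_2$ are graphic matroids on the same finite set $E$ and $M_1\vee M_2$ is binary, then $M_1\vee M_2$ is graphic.
\end{theorem}

The proof uses very little about graphs. To say what it does use, consider the unions with the least overlap. If no element is a non-loop of both matroids, the union is a direct sum. The next case is one common non-loop.

\begin{definition}\label{def:series}
Let $E_1,E_2$ be disjoint sets, let $e\notin E_1\cup E_2$, and let $P_1,P_2$ be matroids on $E_1\cup\{e\}$ and $E_2\cup\{e\}$ such that $e$ is neither a loop nor a coloop of either. Their \emph{series connection} with \emph{basepoint} $e$ is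
\[
S(P_1,P_2)=(P_1\oplus\text{loops on }E_2)\vee(P_2\oplus\text{loops on }E_1).
\]
\end{definition}

For graphs this is a gluing: delete $e$ from both graphs, identify an end of $e$ in the first with an end of $e$ in the second, and let $e$ join the two remaining ends (Lemma~\ref{lem:series}). In Example~\ref{ex:rankone}, the case $S_1\cap S_2=\{e\}$ with $S_1-S_2$ and $S_2-S_1$ nonempty gives a triangle with $e$ as one side. The following theorem says that for binary unions these two smallest cases decide everything.

\begin{theorem}\label{thm:classes}
Let $\mathcal G$ be a class of matroids closed under isomorphism, minors and adding loops. The following are equivalent: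
\begin{enumerate}
\item[(i)] every binary union $M_1\vee\dots\vee M_k$ $(k\ge1)$ of members of $\mathcal G$ on a common ground set belongs to $\mathcal G$;
\item[(ii)] the same for $k=2$;
\item[(iii)] the binary members of $\mathcal G$ are closed under direct sums and series connections.
\end{enumerate}
\end{theorem}

A matroid is \emph{regular} if it is representable over every field.

\begin{corollary}\label{cor:classes}
\begin{enumerate}
\item[(a)] The union of any number of graphic matroids is graphic or not binary.
\item[(b)] For any field $F$, a binary union of $F$-representable matroids is $F$-representable. In particular, a union of regular matroids is regular or not binary.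
\end{enumerate}
\end{corollary}

Theorem~\ref{thm:main} is part (a) for two matroids. In it, ``binary'' cannot be replaced by ``representable over $F$'' for any field $F$ with $|F|\ge3$: the union $U_{1,4}\vee U_{1,4}=U_{2,4}$ is represented over $F$ by $(1,0)$, $(0,1)$, $(1,1)$, $(1,\lambda)$ with $\lambda\notin\{0,1\}$, and it is not graphic since it is not binary.

With more bookkeeping the argument describes a binary union in terms of the given matroids alone.

\begin{theorem}\label{thm:build}
Let $M_1,\dots,M_k$ be arbitrary matroids on a common ground set. Let $\mathcal U$ be the smallest isomorphism-closed class that contains every connected binary minor with at least two elements of every $M_i$ and is closed under series connection. If $M=M_1\vee\dots\vee M_k$ is binary, then every connected component of $M$ with at least two elements belongs to $\mathcal U$. Consequently $M$ is obtained, up to isomorphism, by direct sums and series connections from loops and binary minors of the $M_i$.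
\end{theorem}

\begin{corollary}\label{cor:irred}
Let $M$ be a connected binary matroid on $E$ with $|E|\ge2$. Then $M=M_1\vee M_2$ for some matroids $M_1,M_2$, both of positive rank, if and only if $M\backslash e$ is disconnected for some $e\in E$.
\end{corollary}

\subsection*{Plan of the proof}
Let $M=M_1\vee M_2$ be binary and let $e$ be a non-loop of both $M_1$ and $M_2$. If $e$ is a coloop of $M$, we delete it and use induction. Otherwise we turn $e$ into a loop in $M_1$ or in $M_2$ and obtain two unions $M'$ and $M''$ with one common non-loop fewer. The obstacle to induction is that $M'$ and $M''$ are not known to be binary. The heart of the paper, Proposition~\ref{prop:split}, removes it: when $e$ is not a coloop of $M$, both $M'$ and $M''$ are represented by the vectors of $M$, except that the vector of $e$ loses some of its components with respect to the decomposition of $M\backslash e$ into connected parts, and no component is lost in both. This rests on a lemma about odd circuits in connected binary matroids (Section~\ref{sec:link}). On the other hand, $M$ is a direct sum and series connection of pieces, one for each connected part of $M\backslash e$ (Section~\ref{sec:series}), and each piece survives as a minor of $M'$ or $M''$. Section~\ref{sec:induction}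 carries out the induction; Sections~\ref{sec:build} and~\ref{sec:irred} prove Theorem~\ref{thm:build} and Corollary~\ref{cor:irred}.

\section{Conventions and textbook facts}\label{sec:facts}

We write $X\cup e$ and $X-e$ for $X\cup\{e\}$ and $X-\{e\}$, and $X\triangle Y$ for the symmetric difference.

\subsection*{Matroids}
A matroid $M$ on a finite set $E$ is given by a family of \emph{independent} subsets that contains $\emptyset$, is closed under taking subsets, and is such that for independent $I,I'$ with $|I|<|I'|$ some $x\in I'-I$ makes $I\cup x$ independent. Maximal independent sets are \emph{bases}, minimal dependent sets are \emph{circuits}, and either family determines $M$. A \emph{basis of $X$} is a maximal independent subset of $X$; its size is the \emph{rank} $r(X)$, and $r(M)=r(E)$. Rank is submodular: $r(X)+r(Y)\ge r(X\cup Y)+r(X\cap Y)$. A set $X$ \emph{spans} $x$, written $x\in\operatorname{cl}(X)$, if $r(X\cup x)=r(X)$. Closure is monotone, $\operatorname{cl}(X)=\operatorname{cl}(I)$ for a basis $I$ of $X$, and for $x\notin I$ we have $x\in\operatorname{cl}(I)$ exactly when $I\cup x$ is dependent. A \emph{loop} is an element $x$ with $\{x\}$ dependent. A \emph{coloop} is an element $x$ with $r(E-x)<r(E)$; equivalently, $x$ lies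 in no circuit. Two elements are \emph{parallel} if they form a circuit. A \emph{hyperplane} is a maximal set of rank $r(M)-1$. The closure of an independent set with $r(M)-1$ elements is a hyperplane, and the union of two distinct hyperplanes has rank $r(M)$.

For $F\subseteq E$, the \emph{deletion} $M\backslash F$ and the \emph{contraction} $M/F$ are the matroids on $E-F$ with rank functions $r(X)$ and $r(X\cup F)-r(F)$; the \emph{restriction} $M|F$ is $M\backslash(E-F)$. A \emph{minor} is the result of a sequence of deletions and contractions. The \emph{direct sum} of matroids on disjoint sets has as circuits the circuits of the summands. The relation ``$x=y$, or $x$ and $y$ lie in a common circuit'' is an equivalence relation. Its classes $E_1,\dots,E_m$, and also the restrictions $M|E_j$, are the \emph{components} of $M$, and $M=\bigoplus_j M|E_j$. A matroid is \emph{connected} if it has at most one component; it is disconnected exactly when $M=M|A\oplus M|B$ for some partition of $E$ into nonempty sets $A,B$. One-element matroids are connected, and a connected matroid with at least two elements has no loops and no coloops.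

The bases of the \emph{dual} $M^*$ are the complements of the bases of $M$. The circuits of $M^*$, the \emph{cocircuits} of $M$, are the complements of the hyperplanes of $M$. The dual rank is $r^*(D)=|D|+r(E-D)-r(M)$. The dual of a direct sum is the direct sum of the duals, and $M$ and $M^*$ have the same components.

\subsection*{Representations}
Let $M$ be represented over a field by vectors $v_x$, and write $\langle X\rangle$ for the span of $\{v_x:x\in X\}$. Then $x\in\operatorname{cl}(X)$ exactly when $v_x\in\langle X\rangle$. Deletion discards vectors, and $M/F$ is represented by the images of the remaining vectors in the quotient by $\langle F\rangle$. For a partition $E=A\cup B$ we have $M=M|A\oplus M|B$ exactly when the sum $\langle A\rangle+\langle B\rangle$ is direct.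

\subsection*{Binary matroids}
Let $K$ be binary. A \emph{cycle} of $K$ is a disjoint union of circuits, the empty union included. The cycles are the sets $Z$ with $\sum_{x\in Z}v_x=0$: the vectors of a circuit sum to zero because the only nonzero scalar is $1$, and a nonempty set with sum zero contains a circuit, whose removal leaves a smaller set with sum zero. Hence the cycles form a vector space over $\mathrm{GF}(2)$ under $\triangle$, the circuits are the minimal nonempty cycles, and the cycles contained in a set $Z$ form a subspace whose dimension is the \emph{nullity}
\[
n_K(Z)=|Z|-r_K(Z).
\]
The dual $K^*$ is binary. If the vectors $v_x$ span $V$, then $f\mapsto\operatorname{supp}f=\{x:f(v_x)=1\}$ is a linear isomorphism from the space $V^*$ of linear functionals on $V$ onto the cycle space of $K^*$. (In matrix terms, the cycle space of $K^*$ is the row space of a matrix representing $K$.)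

\subsection*{Graphic matroids}
The circuits of $M(G)$ are the edge sets of the circuits of $G$. Graphic matroids are closed under minors (delete and contract edges), direct sums (take disjoint unions of graphs) and adding loops.

\subsection*{Unions}
The union $L=L_1\vee\dots\vee L_k$ is a matroid. Deletion commutes with union, $L\backslash e=\bigvee_i(L_i\backslash e)$, directly from the definition. The rank function of $L$ is given by the matroid union formula
\begin{equation}\label{eq:union}
r_L(Y)=\min_{X\subseteq Y}\Big(\sum_i r_{L_i}(X)+|Y-X|\Big),
\end{equation}
which we need only in Sections~\ref{sec:build} and~\ref{sec:irred}.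

\section{Series connections and the pieces at an element}\label{sec:series}

\begin{lemma}\label{lem:series}
Let $P=S(P_1,P_2)$ be as in Definition~\ref{def:series}.
\begin{enumerate}
\item[(a)] Let $X_i\subseteq E_i$. Then $X_1\cup X_2$ is independent in $P$ if and only if $X_i$ is independent in $P_i$ for both $i$, and $X_1\cup X_2\cup e$ is independent in $P$ if and only if, in addition, $X_i\cup e$ is independent in $P_i$ for at least one $i$.
\item[(b)] The circuits of $P$ are the circuits of $P_1$ and of $P_2$ that avoid $e$, and the sets $C_1\cup C_2$ where $C_i$ is a circuit of $P_i$ containing $e$.
\item[(c)] The element $e$ is neither a loop nor a coloop of $P$. If $P_1$ and $P_2$ are connected, so is $P$.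
\item[(d)] If $P_i$ is represented over a field by vectors in $W_i$ with $e\mapsto a_i$, then $P$ is represented in $W_1\oplus W_2$ by the same vectors for the elements of $E_1\cup E_2$ and $e\mapsto a_1+a_2$.
\item[(e)] If $P_1$ and $P_2$ are graphic, so is $P$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In a partition into two independent sets, the elements of $E_1$ must go to the first matroid and those of $E_2$ to the second, since they are loops of the other one. Only $e$ has a choice.

(b) By (a), $P\backslash e=P_1\backslash e\oplus P_2\backslash e$, which accounts for the circuits avoiding $e$. Let $C_i$ be a circuit of $P_i$ containing $e$. By (a), $C_1\cup C_2$ is dependent; removing $e$ leaves an independent set; and removing $x\in C_1-e$ leaves an independent set because $C_1-x$ and $C_2-e$ are independent in $P_1$ and $P_2$, and likewise for $x\in C_2-e$. So $C_1\cup C_2$ is a circuit. Conversely, let $X_1\cup X_2\cup e$ be a circuit of $P$. Then $X_1\cup X_2$ is independent, so by (a) each $X_i$ is independent and each $X_i\cup e$ is dependent in $P_i$. Thus $X_i\cup e$ contains a circuit $C_i$ of $P_i$ through $e$, and $X_1\cup X_2\cup e=C_1\cup C_2$ since one circuit cannot properly contain another.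

(c) By (a), $\{e\}$ is independent. Since $e$ is a coloop of neither $P_i$, there are circuits $C_1,C_2$ through $e$, and $e$ lies in the circuit $C_1\cup C_2$. If the $P_i$ are connected, then for any $x\in E_i$ we can choose $C_i$ to contain $x$, so every element of $P$ is in the component of $e$.

(d) In the proposed representation $X_1\cup X_2$ is independent exactly when both $X_i$ are, and $a_1+a_2\in\langle X_1\rangle\oplus\langle X_2\rangle$ exactly when $a_i\in\langle X_i\rangle$ for both $i$. This is the description in (a).

(e) Let $P_i=M(G_i)$ with $G_1,G_2$ vertex-disjoint, and let $e$ join $u_i$ and $w_i$ in $G_i$; here $u_i\ne w_i$ because $e$ is not a loop. Form $G$ from $G_1\backslash e$ and $G_2\backslash e$ by identifying $w_1$ and $u_2$ into a vertex $z$ and adding the edge $e$ between $u_1$ and $w_2$. The two parts of $G\backslash e$ share only $z$, and a circuit visits $z$ at most once, so every circuit of $G\backslash e$ lies in one part. A circuit through $e$ consists of $e$ and a path from $u_1$ to $w_2$ in $G\backslash e$; such a path passes through $z$ exactly once, so it is a $u_1$--$w_1$ path of $G_1\backslash e$ followed by a $u_2$--$w_2$ path of $G_2\backslash e$, and every such pair of paths occurs. These are the circuits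 listed in (b).
\end{proof}

By (c) the construction can be iterated at the same basepoint: put $S(P_1)=P_1$ and $S(P_1,\dots,P_t)=S(S(P_1,\dots,P_{t-1}),P_t)$. By (d), if the $P_i$ are represented in $W_i$ with $e\mapsto a_i$, then $S(P_1,\dots,P_t)$ is represented in $\bigoplus_iW_i$ with $e\mapsto\sum_ia_i$.

Read backward, part (d) decomposes a binary matroid at any element that is not a coloop. The following notation is used in the rest of the paper.

\begin{definition}\label{def:pieces}
Let $M$ be a binary matroid on $E$ with a fixed representation $(v_x)_{x\in E}$, and let $e\in E$ not be a coloop. Let $N=M\backslash e$, let $E_1,\dots,E_m$ be the components of $N$, and put $N_j=N|E_j$, $V_j=\langle E_j\rangle$ and $V=\langle E-e\rangle=V_1\oplus\dots\oplus V_m$. Since $e$ is not a coloop, $v_e\in V$. Write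
\[
v_e=w_1+\dots+w_m\quad(w_j\in V_j),\qquad J=\{j:w_j\ne0\}.
\]
For $j\in J$, the \emph{piece} $P_j$ is the matroid on $E_j\cup e$ represented by $(v_x)_{x\in E_j}$ and $e\mapsto w_j$. For $A\subseteq J$, the matroid $M^A$ on $E$ is obtained from $M$ by replacing $v_e$ by $\sum_{j\in A}w_j$.
\end{definition}

Thus $M^J=M$, the matroid $M^\emptyset$ is $N$ with the loop $e$ added, and $J\ne\emptyset$ exactly when $e$ is not a loop of $M$.

\begin{lemma}\label{lem:pieces}
With the notation of Definition~\ref{def:pieces}:
\begin{enumerate}
\item[(a)] for $j\in J$, the piece $P_j$ is connected and $e$ is neither a loop nor a coloop of $P_j$;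
\item[(b)] for $\emptyset\ne A\subseteq J$, the components of $M^A$ are the iterated series connection at $e$ of the pieces $P_j$ with $j\in A$, and the matroids $N_j$ with $j\notin A$;
\item[(c)] for $j\in A\subseteq J$, we have $P_j=M^A/\bigcup_{i\ne j}E_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $0\ne w_j\in V_j$, the element $e$ is neither a loop nor a coloop, so it lies in a circuit with some element of $E_j$. All of $E_j$ lies in one component of $P_j$, because the circuits of $N_j=P_j\backslash e$ are circuits of $P_j$.

(b) The vectors of $e$ and of the $E_j$ with $j\in A$ lie in $\bigoplus_{j\in A}V_j$, where they represent the series connection by Lemma~\ref{lem:series}(d). The remaining $V_j$ are further direct summands. So $M^A$ is the direct sum of the matroids listed, and these are connected by (a) and Lemma~\ref{lem:series}(c).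

(c) Factoring out $\bigoplus_{i\ne j}V_i$ leaves $V_j$, fixes the vectors of $E_j$, and sends $\sum_{i\in A}w_i$ to $w_j$.
\end{proof}

\section{Two extensions of the same matroid}\label{sec:split}

We isolate what the induction needs to know about $M$, $M'$ and $M''$. The three matroids agree away from $e$, and a set containing $e$ is independent in $M$ when it is independent in one of the other two. Nothing else about unions is used in this section and the next.

\begin{proposition}\label{prop:split}
Let $M$ be a binary matroid on $E$, let $e\in E$ and $N=M\backslash e$, and let $M',M''$ be matroids on $E$ with $M'\backslash e=M''\backslash e=N$. Suppose that $e$ is a coloop of none of $M,M',M''$, and that for all $X\subseteq E-e$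
\begin{equation}\label{eq:or}
X\cup e\text{ is independent in }M\iff X\cup e\text{ is independent in }M'\text{ or in }M''.
\end{equation}
Then, with the notation of Definition~\ref{def:pieces}, there are sets $A',A''\subseteq J$ such that
\[
M'=M^{A'},\qquad M''=M^{A''},\qquad A'\cup A''=J.
\]
In particular $M'$ and $M''$ are binary.
\end{proposition}

Nothing is assumed about the representability of $M'$ and $M''$, so we have to compare extensions of $N$ without vectors. The tool is the set of hyperplanes of $N$ that span $e$. For a matroid $L$ on $E$ with $L\backslash e=N$, let $\mathcal H(L)$ be the set of hyperplanes $H$ of $N$ with $e\in\operatorname{cl}_L(H)$.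

\begin{lemma}\label{lem:hyper}
Let $L$ be a matroid on $E$ in which $e$ is not a coloop, let $N=L\backslash e$ and $r=r(N)=r(L)$.
\begin{enumerate}
\item[(a)] $L$ is determined by $N$ and $\mathcal H(L)$.
\item[(b)] If $H,H'\in\mathcal H(L)$ and $r(H\cap H')=r-2$, then every hyperplane of $N$ that contains $H\cap H'$ is in $\mathcal H(L)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A set $X\cup e$ is independent in $L$ exactly when $X$ is independent in $N$ and $e\notin\operatorname{cl}_L(X)$. So it suffices to show that, for $X$ independent in $N$, we have $e\in\operatorname{cl}_L(X)$ if and only if every hyperplane of $N$ containing $X$ is in $\mathcal H(L)$. The forward implication is monotonicity of closure. If $e\notin\operatorname{cl}_L(X)$, extend $X\cup e$ to a basis $X\cup Y\cup e$ of $L$ with $Y\subseteq E-e$. Then $X\cup Y$ is an independent set of $N$ with $r-1$ elements, so $H=\operatorname{cl}_N(X\cup Y)$ is a hyperplane of $N$ containing $X$. It has $X\cup Y$ as a basis, so it does not span $e$ in $L$.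

(b) The hyperplanes $H,H'$ are distinct, so their union has rank $r$. Submodularity in $L$ gives
\[
2(r-1)=r_L(H\cup e)+r_L(H'\cup e)\ge r+r_L((H\cap H')\cup e).
\]
Hence $r_L((H\cap H')\cup e)\le r-2$, that is, $e\in\operatorname{cl}_L(H\cap H')$, and every set containing $H\cap H'$ spans $e$.
\end{proof}

Applying \eqref{eq:or} to a basis $X$ of a hyperplane $H$ of $N$ shows that $H$ spans $e$ in $M$ exactly when it spans $e$ in both $M'$ and $M''$:
\begin{equation}\label{eq:cap}
\mathcal H(M)=\mathcal H(M')\cap\mathcal H(M'').
\end{equation}
So $e$ lies on more hyperplanes in $M'$ than in $M$, and the task is to show that the additional ones come in whole blocks, one block for each component of $N$. When $N$ is connected and $e$ is not a loop of $M$, the proposition says that each of $M',M''$ is either $M$ or has $e$ as a loop, and that at least one of them is $M$. The next example shows why.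

\begin{example}\label{ex:square}
Let $M$ be the cycle matroid of a $4$-circuit with edges $a,b,c,d$ in this order and a chord $e$ that forms triangles with $a,b$ and with $c,d$. In vectors, $v_a,v_b,v_c$ is a basis, $v_d=v_a+v_b+v_c$ and $v_e=v_a+v_b=v_c+v_d$. Here $N=U_{3,4}$ is connected. Think of $a,b,c,d$ as four points of a projective plane, no three collinear. The hyperplanes of $N$ are the six lines $ab,cd,ac,ad,bc,bd$, and listing the four vectors in the span of each pair gives $\mathcal H(M)=\{ab,cd\}$. By \eqref{eq:cap}, $\mathcal H(M')$ contains $ab$ and $cd$. Suppose that it also contains $bd$. The lines $bd$ and $ab$ meet in $b$, which has rank $1=r-2$, so Lemma~\ref{lem:hyper}(b) puts the third line through $b$, namely $bc$, into $\mathcal H(M')$. The lines $bd$ and $cd$ give $ad$ in the same way, and then $bc$ and $cd$ give $ac$. The transpositions $a\leftrightarrow b$ and $c\leftrightarrow d$ are automorphisms of $M$, so we could have started from any of the four lines outside $\mathcal H(M)$. Hence $\mathcal H(M')$ is $\mathcal H(M)$ or consists of all six lines, and by Lemma~\ref{lem:hyper}(a), $M'=M$ or $e$ is a loop of $M'$. The same holds for $M''$, and \eqref{eq:cap} excludes that $e$ is a loop of both.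

Each step passes from one line outside $\mathcal H(M)$ to another with the help of a line in $\mathcal H(M)$ through their common point. The lines $bd$ and $ac$ have no common point, and two steps are needed to get from one to the other.
\end{example}

Three smaller examples show what the hypotheses do.

\begin{example}\label{ex:hyp}
(a) \emph{If $N$ is disconnected, $M'$ and $M''$ can both differ from $M$.} Let $M=U_{2,3}$ on $\{a,b,e\}$, so $N=U_{2,2}$, $w_1=v_a$ and $w_2=v_b$. Let $e$ be parallel to $a$ in $M'$ and to $b$ in $M''$. Then $\{b,e\}$ is independent in $M'$ and $\{a,e\}$ in $M''$, so \eqref{eq:or} holds, with $A'=\{1\}$ and $A''=\{2\}$.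

(b) \emph{If $M$ is not binary, connectedness of $N$ does not help.} In Example~\ref{ex:rankone} take $S_1=\{a,c,e\}$ and $S_2=\{b,c,e\}$. The union is $U_{2,4}$ and $N=U_{2,3}$ is connected. Making $e$ a loop in $M_1$ gives a union in which $e$ is parallel to $b$, and making it a loop in $M_2$ gives one in which $e$ is parallel to $a$. Condition \eqref{eq:or} holds, but neither matroid is $M$. None of the three hyperplanes $\{a\},\{b\},\{c\}$ spans $e$ in $M$, so the steps of Example~\ref{ex:square} have no helper. In a binary extension of $U_{2,3}$ of rank two, $v_e$ would be zero or one of the three nonzero vectors $v_a,v_b,v_c$.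

(c) \emph{If $e$ is a coloop of $M$, then $M'$ need not be binary.} Let $M_1$ be $U_{1,3}$ on $\{a,b,c\}$ with a coloop $e$ added, and let $M_2=U_{1,4}$ on $\{a,b,c,e\}$. Then $M_1\vee M_2=U_{2,3}\oplus U_{1,1}$ is binary. Making $e$ a loop in $M_1$ gives the case $S_1=\{a,b,c\}$, $S_2=\{a,b,c,e\}$ of Example~\ref{ex:rankone}, where the union is $U_{2,4}$.
\end{example}

To generalize Example~\ref{ex:square} we pass to complements. A hyperplane $H$ of $N$ corresponds to a circuit $D=(E-e)-H$ of the binary matroid $N^*$, and $D=\operatorname{supp}f$ for the functional $f$ whose kernel is $\langle H\rangle$. Whether $H$ spans $e$ in $M$ is read off from $f(v_e)$, which depends linearly on $D$. In the example, the lines $bd$, $bc$ and $ab$ correspond to $\{a,c\}$, $\{a,d\}$ and their symmetric difference $\{c,d\}$. What has to be proved in general is that in a connected binary matroid one can walk by such steps between any two circuits on which a given linear functional takes the value $1$.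

\section{Linking odd circuits}\label{sec:link}

Let $K$ be a binary matroid and $\varphi$ a linear functional from its cycle space to $\mathrm{GF}(2)$. A cycle $C$ is \emph{odd} if $\varphi(C)=1$ and \emph{even} otherwise. Two odd circuits $X,Z$ are \emph{adjacent} if $n_K(X\cup Z)=2$ and $X\triangle Z$ is a circuit, which is then even. For instance, three internally disjoint paths between two vertices of a graph contain three circuits, each the symmetric difference of the other two, and have nullity $2$; if two of the circuits are odd, they are adjacent. \emph{Linked} is the equivalence relation on odd circuits generated by adjacency.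

Adjacent circuits intersect, since the union of two disjoint circuits is not a circuit. So linked circuits lie in the same component of $K$. The converse holds.

\begin{lemma}\label{lem:link}
If $K$ is connected, then any two odd circuits of $K$ are linked.
\end{lemma}

\begin{proof}
\emph{Intersecting circuits.} Two intersecting odd circuits need not be adjacent, since their union can have large nullity. The idea is to move away from one of them by the smallest possible step inside the union. Suppose that some two distinct intersecting odd circuits are not linked, and choose such a pair $X,Y$ with $|X\cup Y|$ minimum. Among the circuits contained in $X\cup Y$ but not in $X$, of which $Y$ is one, choose $Z$ with $Z-X$ minimal under inclusion. Then $Z\cap X\ne\emptyset$, since otherwise $Z\subseteq Y-X\subsetneq Y$.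

We claim that $n_K(X\cup Z)=2$. The cycles $X$ and $Z$ are distinct and nonempty, so the cycles inside $X\cup Z$ form a space of dimension at least $2$. On this space the map $Q\mapsto Q-X$ is linear with kernel $\{\emptyset,X\}$. If the dimension were at least $3$, the image would contain two distinct nonempty subsets of $Z-X$, so some cycle $Q\subseteq X\cup Z$ would satisfy $\emptyset\ne Q-X\subsetneq Z-X$. A circuit $Z'\subseteq Q$ that contains an element of $Q-X$ lies in $X\cup Y$, is not contained in $X$, and has $Z'-X\subsetneq Z-X$, against the choice of $Z$.

So the cycles inside $X\cup Z$ are $\emptyset$, $X$, $Z$ and $X\triangle Z$. The nonempty cycle $X\triangle Z$ contains a circuit, which is one of $X$, $Z$, $X\triangle Z$; it is neither $X$ nor $Z$, because $X\triangle Z$ misses the nonempty set $X\cap Z$. Hence $X\triangle Z$ is a circuit.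

Since $X$ is odd, exactly one of $Z$ and $X\triangle Z$ is odd. The two play symmetric roles: $(X\triangle Z)-X=Z-X$, $X\cup(X\triangle Z)=X\cup Z$ and $X\triangle(X\triangle Z)=Z$. Exchanging them if necessary, we may assume that $Z$ is odd and $X\triangle Z$ is an even circuit. Then $X$ and $Z$ are adjacent, so $Z\ne Y$ and $Z$ is not linked to $Y$. Also $\emptyset\ne Z-X\subseteq Y$, so $Z$ and $Y$ intersect. The choice of $X,Y$ gives $|Z\cup Y|\ge|X\cup Y|$, and since $Z\cup Y\subseteq X\cup Y$ the two unions are equal. Thus $X-Z\subseteq Y$, and with $Z-X\subseteq Y$ we get $X\triangle Z\subseteq Y$. Both are circuits, so $X\triangle Z=Y$. But $X\triangle Z$ is even and $Y$ is odd.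

\emph{Disjoint circuits.} Let $X,Y$ be disjoint odd circuits. By the first part it suffices to find an odd circuit that meets both. This is where connectedness enters: an element of $X$ and an element of $Y$ lie in a common circuit. Among the circuits meeting both $X$ and $Y$ choose $W$ with $|W\cup X|$ minimum. If $W$ is odd we are done, so let $W$ be even. We correct the parity by adding $X$ and show that the odd cycle $X\triangle W$ is a circuit. Write it as a disjoint union of circuits $Q_1,\dots,Q_s$. No $Q_i$ is contained in $W$, for then $Q_i=W$ would be contained in $X\triangle W$, which misses the nonempty set $X\cap W$; for the same reason no $Q_i$ is contained in $X$. So every $Q_i$ meets both $X-W$ and $W-X$. Since $\emptyset\ne W\cap Y\subseteq W-X\subseteq X\triangle W$, some $Q_i$, say $Q_1$, meets $Y$, and it also meets $X$. If $s\ge2$, then $Q_2$ contains an element of $W-X$ outside $Q_1$, so $Q_1\cup X\subsetneq W\cup X$, against the choice of $W$. Hence $s=1$, and $X\triangle W=Q_1$ is an odd circuit meeting $X$ and $Y$.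
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:split}]
Let $r=r(N)=\dim V$. For a cocircuit $D$ of $N$ let $\overline D=(E-e)-D$ be the corresponding hyperplane.

\emph{Parity.} Every cycle of $N^*$ is $\operatorname{supp}f$ for a unique $f\in V^*$, supports being taken in $E-e$, and $\varphi(\operatorname{supp}f)=f(v_e)$ defines a linear functional on the cycle space of $N^*$. This is the point where $M$ has to be binary. If $D=\operatorname{supp}f$ is a cocircuit, then $\langle\overline D\rangle\subseteq\ker f$ and both spaces have dimension $r-1$, so
\begin{equation}\label{eq:kernel}
\langle\overline D\rangle=\ker f.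
\end{equation}
Hence $\overline D\in\mathcal H(M)$ if and only if $D$ is even. By \eqref{eq:cap}, the hyperplanes $\overline D$ with $D$ even lie in $\mathcal H(M')$ and in $\mathcal H(M'')$, and only the odd cocircuits are in question.

\emph{Adjacent odd cocircuits behave alike.} Let $D_1,D_2$ be odd cocircuits of $N$ that are adjacent as circuits of $N^*$, and let $D_3=D_1\triangle D_2$, an even cocircuit. Any two of the three sets have the same union, so any two of the hyperplanes $\overline{D_1},\overline{D_2},\overline{D_3}$ have the same intersection $T=(E-e)-(D_1\cup D_2)$. The formula for the dual rank gives $n_{N^*}(D_1\cup D_2)=r-r(T)$, so $r(T)=r-2$. If $\overline{D_1}\in\mathcal H(M')$, then Lemma~\ref{lem:hyper}(b), applied in $M'$ to $\overline{D_1}$ and $\overline{D_3}$, gives $\overline{D_2}\in\mathcal H(M')$. By symmetry, $\overline{D_1}\in\mathcal H(M')$ if and only if $\overline{D_2}\in\mathcal H(M')$.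

\emph{The sets $A'$ and $A''$.} Since $N^*=\bigoplus_jN_j^*$, every cocircuit of $N$ is a circuit of exactly one $N_j^*$. Each $N_j^*$ is binary and connected, and two of its circuits are adjacent in $N_j^*$, for the restriction of $\varphi$, exactly when they are adjacent in $N^*$. Let $A'$ be the set of those $j$ for which some odd cocircuit $D\subseteq E_j$ has $\overline D\notin\mathcal H(M')$. By Lemma~\ref{lem:link} and the previous step, for $j\in A'$ every odd cocircuit $D\subseteq E_j$ has $\overline D\notin\mathcal H(M')$. So for every cocircuit $D\subseteq E_j$,
\begin{equation}\label{eq:status}
\overline D\notin\mathcal H(M')\iff D\text{ is odd and }j\in A'.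
\end{equation}
Define $A''$ in the same way from $M''$.

If $\operatorname{supp}f\subseteq E_j$, then $f$ vanishes on $V_i$ for $i\ne j$, and $f(v_e)=f(w_j)$. Therefore an odd cocircuit in $E_j$ forces $w_j\ne0$, and $A',A''\subseteq J$. Conversely let $j\in J$, and choose $f\in V^*$ with $f(w_j)=1$ that vanishes on $V_i$ for all $i\neq j$. Then $\operatorname{supp}f\subseteq E_j$ is an odd cycle of $N^*$, so one of the circuits $D$ into which it decomposes is odd. Now $\overline D\notin\mathcal H(M)$, and by \eqref{eq:cap} we get $j\in A'$ or $j\in A''$. Thus $A'\cup A''=J$.

\emph{Identification of $M'$.} Let $w'=\sum_{i\in A'}w_i$ and let $D=\operatorname{supp}f\subseteq E_j$ be a cocircuit. By \eqref{eq:kernel}, $\overline D\notin\mathcal H(M^{A'})$ exactly when $f(w')=1$. Now $f(w')=f(w_j)=\varphi(D)$ if $j\in A'$, and $f(w')=0$ otherwise. Comparing with \eqref{eq:status} gives $\mathcal H(M^{A'})=\mathcal H(M')$. The element $e$ is not a coloop of $M'$ by hypothesis, nor of $M^{A'}$ since $w'\in V$. So $M'=M^{A'}$ by Lemma~\ref{lem:hyper}(a). The last three steps apply word for word to $M''$ and $A''$.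
\end{proof}

\section{Induction on the overlap}\label{sec:induction}

Let $(M_1,\dots,M_k)$ be a family of matroids on $E$, let $S_i$ be the set of non-loops of $M_i$, and let $\mu(x)$ be the number of $i$ with $x\in S_i$. The \emph{overlap} of the family is
\[
\omega(M_1,\dots,M_k)=\sum_{x\in E}\max(0,\mu(x)-1).
\]
For $k=2$ it is $|S_1\cap S_2|$. If the overlap is $0$, the sets $S_i$ are disjoint, each non-loop can be used in only one matroid, and the union $M$ is the direct sum of loops and of the matroids $M_i|S_i=M|S_i$. If the overlap is positive, some $e$ is a non-loop of two of the matroids, which we number $M_1$ and $M_2$. Deleting $e$ from all $M_i$ lowers the overlap by $\mu(e)-1\ge1$. Replacing $M_1$ or $M_2$ by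
\[
M_i^\circ=(M_i\backslash e)\oplus(\text{loop }e)
\]
lowers it by $1$.

\begin{lemma}\label{lem:reduce}
Let $M=M_1\vee\dots\vee M_k$ be binary, and let $e$ be a non-loop of $M_1$ and $M_2$ that is not a coloop of $M$. Put
\[
M'=M_1^\circ\vee M_2\vee M_3\vee\dots\vee M_k,\qquad M''=M_1\vee M_2^\circ\vee M_3\vee\dots\vee M_k.
\]
Then, with the notation of Definition~\ref{def:pieces}, $J\ne\emptyset$, and $M'=M^{A'}$, $M''=M^{A''}$ for some sets $A',A''$ with $A'\cup A''=J$.
\end{lemma}

\begin{proof}
Since $\{e\}$ is independent in $M_1$, it is independent in $M$, so $J\ne\emptyset$. We check the hypotheses of Proposition~\ref{prop:split}. The deletions $M\backslash e$, $M'\backslash e$, $M''\backslash e$ all equal $\bigvee_i(M_i\backslash e)$. Every independent set of $M_i^\circ$ is independent in $M_i$, so every independent set of $M'$ or $M''$ is independent in $M$. This gives one direction of \eqref{eq:or}, and also $r(M')\le r(M)=r(M\backslash e)=r(M'\backslash e)$, so that $e$ is not a coloop of $M'$; the same inequality holds for $M''$. For the other direction of \eqref{eq:or}, partition $X\cup e$ into sets $I_1,\dots,I_k$ with $I_i$ independent in $M_i$. If $e\notin I_1$, then $I_1$ is independent in $M_1^\circ$ and $X\cup e$ is independent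 in $M'$. If $e\in I_1$, then $e\notin I_2$ and $X\cup e$ is independent in $M''$.
\end{proof}

A reader interested only in Theorem~\ref{thm:main} may take $k=2$ in the following proof and read ``graphic'' for ``in $\mathcal G$''.

\begin{proof}[Proof of Theorem~\ref{thm:classes}]
Statement (ii) is a special case of (i). Assume (ii). A direct sum or series connection of two binary members of $\mathcal G$ is binary, by Lemma~\ref{lem:series}(d) in the second case, and it is the union of the two members after loops have been added to each. So it lies in $\mathcal G$, which is (iii).

Assume (iii). We prove (i) by induction on the overlap, over all ground sets. Let $M=M_1\vee\dots\vee M_k$ be binary with all $M_i\in\mathcal G$. If the overlap is $0$, the matroids $M_i|S_i=M|S_i$ are binary members of $\mathcal G$, and $M$ arises from their direct sum by adding loops. Otherwise let $e$ be a non-loop of $M_1$ and $M_2$. The matroids $M_i\backslash e$ and $M_i^\circ$ are in $\mathcal G$, because $\mathcal G$ is closed under minors and adding loops.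

If $e$ is a coloop of $M$, then $M\backslash e=\bigvee_i(M_i\backslash e)$ is a binary union of smaller overlap, so it is in $\mathcal G$. Also $U_{1,1}\cong M_1|\{e\}\in\mathcal G$. Hence $M=(M\backslash e)\oplus U_{1,1}\in\mathcal G$ by (iii). Example~\ref{ex:hyp}(c) shows why this case is treated separately.

If $e$ is not a coloop of $M$, then by Lemma~\ref{lem:reduce} the unions $M'=M^{A'}$ and $M''=M^{A''}$ are binary. Their families have smaller overlap, so $M',M''\in\mathcal G$. Each $N_j$ is a restriction of $M'$. Each $j\in J$ lies in $A'$ or $A''$, so by Lemma~\ref{lem:pieces}(c) each piece $P_j$ is a contraction of $M'$ or of $M''$. Thus all $N_j$ and $P_j$ are binary members of $\mathcal G$. By Lemma~\ref{lem:pieces}(b) with $A=J$, the matroid $M$ is the direct sum of the $N_j$ with $j\notin J$ and the iterated series connection of the $P_j$ with $j\in J$. So $M\in\mathcal G$ by (iii).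
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:classes} and Theorem~\ref{thm:main}]
The graphic matroids are closed under isomorphism, minors, adding loops and direct sums, and under series connections by Lemma~\ref{lem:series}(e). So Theorem~\ref{thm:classes} gives (a), and Theorem~\ref{thm:main} is the case $k=2$. The $F$-representable matroids are closed under the same operations, by Lemma~\ref{lem:series}(d) for series connections, and so are the binary matroids; hence condition (iii) holds for $F$-representable matroids. A binary union of regular matroids is then $F$-representable for every $F$, that is, regular.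
\end{proof}

\section{Building a binary union from minors of the given matroids}\label{sec:build}

Fix $M_1,\dots,M_k$ and let $\mathcal U$ be as in Theorem~\ref{thm:build}. By Lemma~\ref{lem:series}(c),(d), every member of $\mathcal U$ is binary and connected with at least two elements; so it has no loops or coloops, and any of its elements can serve as a basepoint. Since $\mathcal U$ is the smallest class with its defining properties, each member is isomorphic to a minor of some $M_i$ or to a series connection of two members.

The proof of Theorem~\ref{thm:classes} obtained the pieces $P_j$ as contractions of $M'$ or $M''$ and used that the class is closed under minors. The class $\mathcal U$ need not contain the connected minors of its members. For $k=1$ and $M_1=U_{1,3}$, it contains $S(U_{1,3},U_{1,3})$, a triangle with two doubled sides, and contracting the basepoint gives $U_{1,4}$. This is not a minor of $U_{1,3}$, and it is not a series connection, since by Lemma~\ref{lem:series}(a) a series connection contains an independent pair, namely a non-loop from $E_1$ and a non-loop from $E_2$. So the contraction from $M'$ to $P_j$ needs an argument. We perform most of it on the family itself, before applying induction (Lemma~\ref{lem:contract});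 the part that cannot be done in this way is a contraction of a special kind under which $\mathcal U$ is closed (Lemma~\ref{lem:pair}).

\begin{lemma}\label{lem:contract}
Let $L=L_1\vee\dots\vee L_k$, let $r_i$ be the rank function of $L_i$, and let $F$ be a set such that $L|F$ has no coloops. Then $r_L(F)=\sum_ir_i(F)$ and $L/F=(L_1/F)\vee\dots\vee(L_k/F)$.
\end{lemma}

\begin{proof}
The function $g(X)=\sum_ir_i(X)-|X|$ is submodular, and \eqref{eq:union} reads $r_L(Y)=|Y|+\min_{X\subseteq Y}g(X)$. Let $X_0$ attain the minimum for $Y=F$. If there were an $x\in F-X_0$, then $r_L(F-x)\le|F|-1+g(X_0)=r_L(F)-1$, and $x$ would be a coloop of $L|F$. So $X_0=F$. This means that $r_L(F)=\sum_ir_i(F)$ and that $g(X)\ge g(F)$ for all $X\subseteq F$. For any set $X$, submodularity now gives $g(X\cup F)\le g(X)+g(F)-g(X\cap F)\le g(X)$. So for $Y$ disjoint from $F$ the minimum in the formula for $r_L(Y\cup F)$ is attained at a set containing $F$, and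
\[
r_L(Y\cup F)-r_L(F)=\min_{X\subseteq Y}\Big(\sum_i\big(r_i(X\cup F)-r_i(F)\big)+|Y-X|\Big).
\]
The left side is the rank of $Y$ in $L/F$, and by \eqref{eq:union} the right side is its rank in $\bigvee_i(L_i/F)$.
\end{proof}

The hypothesis on coloops is needed: for $L_1=L_2=U_{1,2}$ on $\{a,b\}$ and $F=\{a\}$, the element $b$ is a coloop of $L/F$ but a loop of both $L_i/F$. So the lemma lets us contract all components of $N$ except those that are single coloops. Once the other components are gone, each remaining coloop $c$ of $N$ is either still a coloop or stands in the following relation to $e$. Two distinct elements $c,q$ of a matroid form a \emph{series pair} if every circuit contains both or neither of them.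

\begin{lemma}\label{lem:pair}
Let $K\in\mathcal U$ have at least three elements and let $c,q$ be a series pair of $K$. Then $K/c\in\mathcal U$.
\end{lemma}

\begin{proof}
We use induction on the number of elements. Exchanging $c$ and $q$ maps every circuit to itself, so it is an automorphism of $K$ and $K/c\cong K/q$. We may therefore interchange $c$ and $q$.

Suppose first that $K$ is isomorphic to a minor of some $M_i$. Then so is $K/c$, which is binary with at least two elements, and it remains to see that $K/c$ is connected. Let $x\notin\{c,q\}$. A circuit $C$ of $K$ through $x$ and $q$ contains $c$. The set $C-c$ is dependent in $K/c$, and each proper subset $Y$ of it is independent in $K/c$ because $Y\cup c$ is independent in $K$. So $C-c$ is a circuit of $K/c$ through $x$ and $q$.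

Otherwise we may assume that $K=S(Q_1,Q_2)$ with $Q_i\in\mathcal U$ on $E_i'\cup p$ and basepoint $p$. Both $E_i'$ are nonempty, so $Q_1$ and $Q_2$ are smaller than $K$. After interchanging $c,q$ and renaming $Q_1,Q_2$, we have $c\in E_1'$. We show with Lemma~\ref{lem:series}(b) that $c$ belongs to a series pair of $Q_1$.

Let $q\in E_1'\cup p$. Every circuit $C_1$ of $Q_1$ is the intersection of $E_1'\cup p$ with a circuit of $K$, namely $C_1$ itself if $p\notin C_1$, and $C_1\cup C_2$ for a circuit $C_2$ of $Q_2$ through $p$ if $p\in C_1$. So $c,q$ is a series pair of $Q_1$.

Let $q\in E_2'$. A circuit of $Q_1$ avoiding $p$ is a circuit of $K$ avoiding $q$, so it avoids $c$. If $C_1$ is a circuit of $Q_1$ through $p$, choose a circuit $C_2$ of the connected matroid $Q_2$ through $p$ and $q$; the circuit $C_1\cup C_2$ of $K$ contains $q$, hence $c$, and $c\in C_1$. So $c,p$ is a series pair of $Q_1$.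

Represent $Q_i$ over $\mathrm{GF}(2)$ in $W_i$ with $p\mapsto a_i$, and $K$ in $W_1\oplus W_2$ as in Lemma~\ref{lem:series}(d). Then $K/c$ is represented in $(W_1/\langle v_c\rangle)\oplus W_2$ with $p\mapsto\overline{a_1}+a_2$, where $\overline{a_1}$ is the image of $a_1$. If $Q_1$ has at least three elements, then $Q_1/c\in\mathcal U$ by induction, and this is the representation of $S(Q_1/c,Q_2)$, which is in $\mathcal U$. If $Q_1$ has two elements, then $\{c,p\}$ is a circuit of $Q_1$, so $a_1=v_c$ and $\overline{a_1}=0$, and $K/c=Q_2\in\mathcal U$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:build}]
The induction changes the family, while $\mathcal U$ refers to the original one. The following property is what the changed families keep. Call a family $(L_1,\dots,L_k)$ of matroids on a common ground set \emph{admissible} if every connected minor with at least two elements of every $L_i$ is isomorphic to a minor of some $M_l$. The family $(M_1,\dots,M_k)$ is admissible. Admissibility is preserved when all $L_i$ are replaced by $L_i\backslash e$ or by $L_i/F$, since a minor of a minor is a minor. It is also preserved when one $L_i$ is replaced by $L_i^\circ$: a connected minor of $L_i^\circ$ with at least two elements has no loops, so it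 does not contain $e$, and since deleting and contracting a loop give the same result, it is a minor of $L_i\backslash e$. Contraction does not increase the overlap, because a loop stays a loop. We prove by induction on the overlap:
\begin{quote}
if $(L_1,\dots,L_k)$ is admissible and $L=\bigvee_iL_i$ is binary, then every component of $L$ with at least two elements is in $\mathcal U$.
\end{quote}

If the overlap is $0$, such a component is a component of some $L_i|S_i=L|S_i$, where $S_i$ is the set of non-loops of $L_i$. It is a connected binary minor of $L_i$, so it is in $\mathcal U$ by admissibility. Otherwise let $e$ be a non-loop of $L_1$ and $L_2$. If $e$ is a coloop of $L$, then $L$ and $L\backslash e=\bigvee_i(L_i\backslash e)$ have the same components with at least two elements, and induction applies.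

Suppose that $e$ is not a coloop of $L$. Apply Lemma~\ref{lem:reduce} and the notation of Definition~\ref{def:pieces} to $L$. We obtain binary unions $L'=L^{A'}$ and $L''=L^{A''}$ of admissible families of smaller overlap, with $A'\cup A''=J\ne\emptyset$. By Lemma~\ref{lem:pieces}(b), the components of $L$ are the $N_j$ with $j\notin J$ and the iterated series connection of the $P_j$ with $j\in J$. For $j\notin J$, the matroid $N_j$ is also a component of $L'$, by Lemma~\ref{lem:pieces}(b) if $A'\ne\emptyset$ and because $L'$ is $N$ with a loop added if $A'=\emptyset$. So $N_j\in\mathcal U$ by induction when $|E_j|\ge2$. It remains to show that $P_j\in\mathcal U$ for $j\in J$.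

Fix $j\in J$; exchanging $L'$ and $L''$ if necessary, let $j\in A'$. Let $F$ be the union of those $E_i$ with $i\ne j$ for which $N_i$ is not a single coloop. Each such $N_i$ is a loop or is connected with at least two elements, so $L'|F=N|F$ has no coloops. By Lemma~\ref{lem:contract}, $L'/F$ is the union of the contractions by $F$ of the members of the family of $L'$. These form an admissible family whose overlap is smaller than that of $(L_1,\dots,L_k)$, and $L'/F$ is binary. By induction, its components with at least two elements are in $\mathcal U$.

We determine the component containing $e$. The ground set of $L'/F$ consists of $E_j$, $e$ and the coloops $c_i$ of $N$ with $E_i=\{c_i\}$, $i\ne j$. Let $I$ be the set of these indices $i$ that lie in $A'$. For $i\in I$, the vector $w_i$ is nonzero in $V_i=\{0,v_{c_i}\}$, so $w_i=v_{c_i}$ and $P_i\cong U_{1,2}$. For $B\subseteq I$ let $K_B$ be the matroid on $E_j\cup\{c_i:i\in B\}\cup e$ represented in $V_j\oplus\bigoplus_{i\in B}V_i$ by the vectors $v_x$ and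
\[
e\mapsto w_j+\sum_{i\in B}v_{c_i}.
\]
Factoring out $\langle F\rangle$ shows that $L'/F$ is the direct sum of $K_I$ and the coloops $c_i$ with $i\notin I$. The matroid $K_I$ is the iterated series connection of $P_j$ and the $P_i$ with $i\in I$, so it is connected, and it contains $E_j\cup e$. Hence $K_I\in\mathcal U$.

Now let $K_B\in\mathcal U$ and $i\in B$. The functional that is $1$ on $v_{c_i}$ and vanishes on the other summands takes the value $1$ exactly on the vectors of $c_i$ and $e$. The vectors of a circuit sum to zero, so a circuit contains an even number of these two elements, and $c_i,e$ is a series pair of $K_B$. Moreover $K_B$ contains $E_j\cup\{c_i,e\}$, so it has at least three elements. Factoring out $v_{c_i}$ gives $K_B/c_i=K_{B-i}$, and $K_{B-i}\in\mathcal U$ by Lemma~\ref{lem:pair}. Removing the elements of $I$ one at a time, we reach $K_\emptyset=P_j\in\mathcal U$. This completes the induction and proves the first statement.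

For the second statement, $M$ is the direct sum of its components. Those with one element are loops or coloops, and if $M$ has a coloop, then some $M_i$ has positive rank and hence the binary minor $U_{1,1}$.
\end{proof}

\section{Connected binary matroids that are unions}\label{sec:irred}

\begin{proof}[Proof of Corollary~\ref{cor:irred}]
Fix a binary representation $(v_x)$ of $M$, and recall that $M$ has no loops and no coloops.

Suppose that $M\backslash e=M|A\oplus M|B$ with $A,B$ nonempty. Since $e$ is not a coloop, $v_e=a+b$ with $a\in\langle A\rangle$ and $b\in\langle B\rangle$. If $a=0$, then $M=M|A\oplus M|(B\cup e)$ would be disconnected; so $a\ne0$, and $b\ne0$ by symmetry. The contraction $M/B$ is represented in $\langle A\rangle$ with $e\mapsto a$, and $M/A$ in $\langle B\rangle$ with $e\mapsto b$; in both, $e$ is neither a loop nor a coloop. By Lemma~\ref{lem:series}(d), $M=S(M/B,M/A)$, which by definition is a union of two matroids in which $e$ is a non-loop. Both have positive rank.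

Conversely, suppose that $M\backslash e$ is connected for every $e$ and that $M$ is a union of two matroids of positive rank. Among all such expressions $M=M_1\vee M_2$ choose one with the least overlap. If the overlap is $0$, then $M$ is the direct sum of $M|S_1$, $M|S_2$ and loops, with $S_1,S_2$ nonempty, and $M$ is disconnected. So there is an element $e\in S_1\cap S_2$. In Lemma~\ref{lem:reduce} we have $m=1$ and $J=\{1\}$, so $A'=J$ or $A''=J$; say $A'=J$, that is, $M=M_1^\circ\vee M_2$. This expression has smaller overlap, and it contradicts the choice provided that $M_1^\circ$ still has positive rank. Lemma~\ref{lem:contract} with $F=E$, applied to both expressions, gives $r(M_1^\circ)+r(M_2)=r(M)=r(M_1)+r(M_2)$, so $r(M_1^\circ)=r(M_1)>0$.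
\end{proof}

\begin{example}
Invertible linear maps act transitively on the nonzero vectors of $\mathrm{GF}(2)^3$, so all deletions $F_7\backslash e$ are isomorphic. Deleting $(1,1,1)$ leaves the three unit vectors and their pairwise sums, which represent $M(K_4)$: they are the vectors of the edges with the coordinate of the fourth vertex omitted. Any two edges of $K_4$ lie in a common circuit, and any two elements of $F_7$ lie in a circuit with their sum. So $F_7$ and all $F_7\backslash e$ are connected, and $F_7$ is not a union of two matroids of positive rank, graphic or not.
\end{example}

\begin{thebibliography}{9}

\bibitem{problem}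
\emph{Sufficient Condition For Almost-Irreducibility},
\texttt{https://www.cirm-math.fr/ProgWeebly/Renc1859/Csehi.pdf}

\end{thebibliography}
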